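\title{Global rigidity of mixed frameworks is a generic property}

\begin{abstract}
A mixed framework is a finite configuration of points in which some pairs have a prescribed distance and some pairs have a prescribed direction. It is globally rigid if these data determine the configuration up to translation and the map $x\mapsto -x$. We prove that for every mixed graph and every $d\ge 2$, either all generic realizations of the graph in $\mathbb R^d$ are globally rigid or none is. The proof takes place on the linear space of configurations with the prescribed directions. We show that a rigid generic framework is globally rigid if and only if it has a stress whose kernel in this space is a line, and that otherwise the number of congruence classes of equivalent frameworks is even.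
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

A \emph{mixed graph} $G=(V;D,L)$ consists of a finite vertex set $V$ and an edge set partitioned into a set $D$ of \emph{direction edges} and a set $L$ of \emph{length edges}. Two vertices may be joined by both a direction edge and a length edge; we then speak of a \emph{double edge}. Let $d\ge2$. A \emph{realization} of $G$ in $\mathbb R^d$ is a map $p:V\to\mathbb R^d$, and the pair $(G,p)$ is a \emph{mixed framework}. We think of the positions $p(v)$ as unknown, and of the lengths of the edges in $L$ and the directions of the edges in $D$ as measured. The definitions below express to what extent the measurements determine the positions.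

A framework $(G,q)$ is \emph{equivalent} to $(G,p)$ if $\|p(u)-p(v)\|=\|q(u)-q(v)\|$ for all $uv\in L$, and $p(u)-p(v)$ is a scalar multiple of $q(u)-q(v)$ for all $uv\in D$. It is \emph{congruent} to $(G,p)$ if both conditions hold for all pairs $u,v\in V$. Congruence has a simple description.

\begin{lemma}\label{lem:cong}
The framework $(G,q)$ is congruent to $(G,p)$ if and only if there are a sign $\varepsilon=\pm1$ and a vector $z\in\mathbb R^d$ with $q(v)=\varepsilon p(v)+z$ for all $v\in V$.
\end{lemma}

\begin{proof}
Congruence says that $q(u)-q(v)=\pm(p(u)-p(v))$ for every pair $u,v$, with a sign that may depend on the pair. Every $q=\varepsilon p+z$ has this property. Conversely, let $q$ be congruent to $p$. If $p$ is constant then so is $q$. Otherwise pick $u,v$ with $p(u)\ne p(v)$. After replacing $q$ by $\pm q+z$ we have $q(u)=p(u)$ and $q(v)=p(v)$. For any vertex $w$, the pair $u,w$ gives $q(w)\in\{p(w),\,2p(u)-p(w)\}$ and the pair $v,w$ gives $q(w)\in\{p(w),\,2p(v)-p(w)\}$. If $q(w)\neq p(w)$, then $2p(u)-p(w)=2p(v)-p(w)$, contrary to $p(u)\ne p(v)$. So $q=p$.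
\end{proof}

The framework $(G,p)$ is \emph{globally rigid} if every framework equivalent to it is congruent to it. It is \emph{rigid} if there is $\epsilon>0$ such that every equivalent framework $(G,q)$ with $\|p(v)-q(v)\|<\epsilon$ for all $v\in V$ is congruent to it. A globally rigid framework is rigid. Two distinct points show the roles of the two kinds of edge. If they are joined by a direction edge only, the configuration can be dilated. If they are joined by a length edge only, it can be rotated, and a small rotation is not a congruence. If they are joined by a double edge, it is globally rigid.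

The framework $(G,p)$ is \emph{generic} if its $d|V|$ coordinates are algebraically independent over $\mathbb Q$. Generic realizations are dense in $(\mathbb R^d)^V$, because the others lie in the zero sets of countably many nonzero polynomials, a set of measure zero. A property of frameworks is a \emph{generic property} if, for every mixed graph $G$, either all generic realizations of $G$ have it or none has. It is known that rigidity of mixed frameworks in the plane is a generic property. The following question is posed in \cite{survey}.

\begin{quote}
Is global rigidity of mixed frameworks in $\mathbb R^2$ a generic property?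
\end{quote}

No polynomial equation over $\mathbb Q$ distinguishes two generic realizations of the same graph. So every property that is expressed by the rank of a matrix with entries polynomial in $p$ is a generic property, and rigidity is of this kind (Lemma~\ref{lem:rigid}). Global rigidity asks instead for the number of \emph{real} solutions of a polynomial system, and such numbers depend on inequalities. For the map $x\mapsto x^3-x$ on $\mathbb R$, a transcendental $x$ is alone in its fiber if $|x|>2/\sqrt3$ and shares it with two other points if $|x|<2/\sqrt3$. Mixed frameworks show the same kind of dependence.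

\begin{example}\label{ex:twofour}
Let $d=2$, $V=\{v_0,v_1,v_2,v_3\}$, $D=\{v_0v_1,v_0v_2,v_2v_3\}$ and $L=\{v_0v_1,v_1v_2,v_0v_3\}$. Let $p$ be generic and put $p_i=p(v_i)-p(v_0)$. By Lemma~\ref{lem:cong}, each congruence class of frameworks equivalent to $(G,p)$ contains exactly one $q$ with $q(v_0)=0$ and $q(v_1)=p_1$. Then $q(v_2)=\sigma p_2$ with $\|\sigma p_2-p_1\|^2=\|p_2-p_1\|^2$, that is,
\[
(\sigma-1)\bigl((\sigma+1)\|p_2\|^2-2\langle p_1,p_2\rangle\bigr)=0 ,
\]
so $\sigma=1$ or $\sigma=\sigma':=2\langle p_1,p_2\rangle/\|p_2\|^2-1$. The point $q(v_3)$ lies on the circle of radius $\|p_3\|$ about $0$ and on the line through $\sigma p_2$ parallel to $p_3-p_2$. This line has distance $|\sigma|\delta$ from $0$, where $\delta$ is the distance from $0$ to the line through $p_2$ and $p_3$. For $\sigma=1$ the line meets the circle in $p_3$ and in one more point. For $\sigma=\sigma'$ it meets the circle in two points if $|\sigma'|\delta<\|p_3\|$ and in none if $|\sigma'|\delta>\|p_3\|$. (The degenerate cases $\sigma'\in\{0,1\}$, tangency, and $q(v_3)=q(v_2)$, which needs $|\sigma|\,\|p_2\|=\|p_3\|$, are polynomial conditions over $\mathbb Q$ that a generic $p$ does not satisfy.)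 For fixed $p_2,p_3$ the number $\sigma'$ takes every real value as $p_1$ varies, so each inequality holds on a nonempty open set of realizations. Hence some generic realizations of $G$ have four congruence classes of equivalent frameworks and others have two.
\end{example}

The number of congruence classes is therefore not determined by the graph, and one could imagine a graph for which it is one on some open set and three on another. This does not happen.

\begin{theorem}\label{thm:generic}
For every mixed graph $G$ and every $d\ge2$, either all generic realizations of $G$ in $\mathbb R^d$ are globally rigid, or none is.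
\end{theorem}

The case $d=2$ answers the question affirmatively; the reader may put $d=2$ throughout. The proof is an argument of Gortler--Healy--Thurston type, carried out on the linear space $W$ of configurations with the prescribed directions. It replaces global rigidity by a rank condition, Theorem~\ref{thm:stress}, which we state in Section~\ref{sec:setup} together with some consequences, and illustrate in Section~\ref{sec:examples}. Section~\ref{sec:tools} recalls the textbook facts that we use. Sections~\ref{sec:slopes}--\ref{sec:parity} prove Theorem~\ref{thm:stress}, Section~\ref{sec:generic} deduces Theorem~\ref{thm:generic}, and Section~\ref{sec:consequences} proves the consequences.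

\medskip
\noindent\textbf{Two readings of equivalence.} Let $p$ be generic, so that $p(u)\ne p(v)$ for $u\neq v$. The condition that $p(u)-p(v)$ be a scalar multiple of $q(u)-q(v)$ then excludes $q(u)=q(v)$. We call this literal reading \emph{strict}. In the \emph{weak} reading the condition on $uv\in D$ is $q(u)-q(v)\in\mathbb R\,(p(u)-p(v))$, which is linear in $q$ and allows a direction edge to collapse. All results of this paper hold in both readings. For generic $p$, rigidity means the same in both, since a framework $q$ close to $p$ has $q(u)\neq q(v)$ for $u\ne v$. If $(G,p)$ is not rigid, it is not globally rigid in either reading. If it is generic and rigid, the two readings give the same equivalent frameworks by Lemma~\ref{lem:fiber}(ii) below.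

\section{The length map and its stresses}\label{sec:setup}

If $G$ has one vertex, every realization is globally rigid. From now on $n=|V|\ge2$, and we fix a vertex $v_0$. Let $p$ be a generic realization of $G$ in $\mathbb R^d$. We remove translations by pinning $v_0$ at the origin, and we solve the direction constraints first, since they are linear. Put
\[
W=W(p)=\bigl\{x\in(\mathbb R^d)^V:\ x(v_0)=0,\ \ x(u)-x(v)\in\mathbb R\,(p(u)-p(v))\text{ for all }uv\in D\bigr\},
\]
$N=\dim W$, and $\bar p=p-p(v_0)$. Then $0\ne\bar p\in W$, so $N\ge1$. For configurations $x,y$ let $B(x,y)\in\mathbb R^L$ be the vector with entries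
\[
B(x,y)_{uv}=\langle x(u)-x(v),\,y(u)-y(v)\rangle\qquad(uv\in L).
\]
The \emph{length map} $f:W\to\mathbb R^L$, $f(x)=B(x,x)$, records the squared lengths of the length edges. Its derivative is $df_x(y)=2B(x,y)$. Let
\[
E=\{q\in W:\ f(q)=f(\bar p)\}
\]
be the fiber of $f$ through $\bar p$. The frameworks weakly equivalent to $(G,p)$ are the translates of the points of $E$, and the strictly equivalent ones are the translates of those $q\in E$ with $q(u)\ne q(v)$ for all $uv\in D$. By Lemma~\ref{lem:cong}, two points $q,q'\in W$ are congruent if and only if $q'=\pm q$. So in the weak reading the congruence classes of equivalent frameworks are the pairs $\pm q$ in $E$, and $(G,p)$ is globally rigid if and only if $E=\{\pm\bar p\}$.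

Each $\omega\in\mathbb R^L$ gives a quadratic form $x\mapsto\omega\cdot f(x)$ on $W$, with associated symmetric bilinear form $\omega\cdot B(x,y)$. Its kernel is the linear subspace
\[
K_\omega=\{x\in W:\ \omega\cdot B(x,y)=0\text{ for all }y\in W\}.
\]
A \emph{stress} of $x\in W$ is an element of
\[
S(x)=\{\omega\in\mathbb R^L:\ \omega\cdot B(x,y)=0\text{ for all }y\in W\}=(\operatorname{im}df_x)^\perp .
\]
The two definitions express one relation: $x\in K_\omega$ if and only if $\omega\in S(x)$. In particular $\mathbb R\bar p\subseteq K_\omega$ for every stress $\omega$ of $\bar p$. Global rigidity holds exactly when some stress has no larger kernel.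

\begin{theorem}\label{thm:stress}
Let $(G,p)$ be generic and rigid. Then $(G,p)$ is globally rigid if and only if there is $\omega\in S(\bar p)$ with $K_\omega=\mathbb R\bar p$. Moreover, the number of congruence classes of frameworks equivalent to $(G,p)$ is finite, and it is either $1$ or even.
\end{theorem}

Lemma~\ref{lem:uniform} shows that the number $N$ and the rigidity of $(G,p)$ do not depend on the choice of the generic realization $p$ in $\mathbb R^d$. We call $G$ \emph{rigid} if its generic realizations are rigid, and \emph{minimally rigid} if $G$ is rigid and $G-e$ is not rigid for any edge $e$.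

\begin{theorem}\label{thm:consequences}
Let $G=(V;D,L)$ be a mixed graph.
\begin{enumerate}
\item[(a)] If $|L|=1$, every rigid generic framework $(G,p)$ is globally rigid.
\item[(b)] If $(G,p)$ is generic and globally rigid and $|L|\ge2$, then $G-e$ is rigid for every $e\in L$.
\item[(c)] If $G$ is rigid, $|L|\ge2$ and $N=|L|$ (for example, if $G$ is minimally rigid with $|L|\ge2$), then no generic realization of $G$ is globally rigid.
\item[(d)] Either the set of globally rigid realizations of $G$ in $(\mathbb R^d)^V$ or its complement is contained in a proper algebraic subset.
\end{enumerate}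
\end{theorem}

\section{Three small frameworks}\label{sec:examples}

The three graphs below grow one from the other, and each shows one step of the proof. For a generic $p$ let $a=p(v_1)-p(v_0)$, $b=p(v_2)-p(v_1)$, $c=p(v_3)-p(v_2)$, and put $A=\|a\|^2$, $A'=\|b\|^2$, $A''=\|c\|^2$ and $\mu=\langle a,b\rangle\neq0$.

\medskip
\noindent\textbf{A path: parity.} Let $G_1$ be the path $v_0v_1v_2$ with two double edges. A point $x\in W$ is given by $x(v_1)=\alpha a$ and $x(v_2)-x(v_1)=\beta b$. So $W=\mathbb R^2$ with coordinates $(\alpha,\beta)$, $\bar p=(1,1)$, and $f=(A\alpha^2,A'\beta^2)$. The derivative $df_{\bar p}$ is onto, so the only stress is $\omega=0$, and $K_0=W$ is a plane. The fiber $E$ consists of the four points with $\alpha^2=\beta^2=1$, which form two congruence classes. There is a topological reason for the second class. The map $[x]\mapsto f(x)/\|f(x)\|$ sends the projective line $\mathbb P(W)$, which is a circle, to the unit circle of $\mathbb R^L$. Its values have nonnegative coordinates, so it misses part of the target. A map from a circle to a circle that misses a point must fold back, and it covers each regular value an even number of times.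

\medskip
\noindent\textbf{A triangle: the stress is shared.} Let $G_2$ be $G_1$ with the additional length edge $v_0v_2$. The space $W$ is unchanged, and
\[
f=(f_1,f_2,f_3)=\bigl(A\alpha^2,\ A'\beta^2,\ A\alpha^2+A'\beta^2+2\mu\alpha\beta\bigr).
\]
Since $\mu\ne0$, the forms $f_1,f_2,f_3$ are a basis of the space of binary quadratic forms, so $\omega\mapsto\omega\cdot f$ identifies $\mathbb R^L$ with that space. The forms whose kernel contains a given point $(\alpha_0,\beta_0)\neq0$ are the multiples of $(\beta_0\alpha-\alpha_0\beta)^2$. So $S(\bar p)$ is spanned by
\[
\omega=\bigl(1+\mu/A,\ 1+\mu/A',\ -1\bigr),\qquad \omega\cdot f=\mu(\alpha-\beta)^2,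
\]
and $K_\omega=\mathbb R\bar p$. The framework is indeed globally rigid: $\alpha^2=\beta^2=1$ and $\alpha\beta=1$ give $(\alpha,\beta)=\pm(1,1)$. The stress can be read off from the lengths alone. The components of $f$ satisfy $g(f_1,f_2,f_3)=0$ for
\[
g=AA'(Y_3-Y_1-Y_2)^2-4\mu^2Y_1Y_2,
\]
and the gradient of $g$ at $f(\bar p)=(A,A',A+A'+2\mu)$ is $-4AA'\mu\,\omega$. Differentiating $g(f(x))=0$ shows that $\nabla g(f(x))\in S(x)$ for every $x$. Hence $\omega$ is a stress of every $q\in E$, which gives $E\subseteq K_\omega$ without solving the equations.

\medskip
\noindent\textbf{A triangle with a tail: the contact locus is flat.} Let $G_3$ be $G_2$ with a new vertex $v_3$ joined to $v_2$ by a double edge. Now $W=\mathbb R^3$ with $x(v_3)-x(v_2)=\gamma c$, and $f=(f_1,f_2,f_3,A''\gamma^2)$ maps $\mathbb R^3$ to $\mathbb R^4$. The parity argument does not apply to $W$, because $\mathbb P(W)$ and the unit sphere of $\mathbb R^L$ have different dimensions. The stresses of a point $(\alpha_0,\beta_0,\gamma_0)$ with $(\alpha_0,\beta_0)\ne0$ and $\gamma_0\neq0$ are the $\omega$ with $\omega_4=0$ for which $\omega\cdot f$ is a multiple of $(\beta_0\alpha-\alpha_0\beta)^2$. For $0\ne\omega\in S(\bar p)$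 the kernel $K=K_\omega$ is the plane $\alpha=\beta$, and
\[
f(\alpha,\alpha,\gamma)=\alpha^2(A,\,A',\,A+A'+2\mu,\,0)+\gamma^2(0,0,0,A'').
\]
So $f$ maps the plane $K$ into a plane $T\subseteq\mathbb R^L$. As for the triangle, $E\subseteq K$. The argument for the path applies to $\mathbb P(K)$ and the unit circle of $T$, and it predicts an even number of classes; there are two, given by $\gamma=\pm\alpha$. The plane $T$ can be found from the stresses. As the point varies, its stresses sweep out the two-dimensional cone of forms $\lambda(\beta_0\alpha-\alpha_0\beta)^2$. The tangent plane $\tau$ of this cone at $(\alpha-\beta)^2$ consists of the binary forms divisible by $\alpha-\beta$, that is, vanishing at $(1,1)$. These are the $\omega$ with $\omega_4=0$ and $\omega\cdot(A,A',A+A'+2\mu,0)=0$. Hence $T=\tau^\perp$.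

\medskip
The general proof follows this pattern. All points of $E$ have the same stresses (Section~\ref{sec:shared}). For a suitable stress $\omega^\circ$, the map $f$ sends $K=K_{\omega^\circ}$ into a linear space $T$ of the same dimension $k$ (Section~\ref{sec:flat}). If $k=1$ there is one class, and if $k\ge2$ the parity argument applies (Section~\ref{sec:parity}).

\section{Tools}\label{sec:tools}

Let $F\subseteq\mathbb R$ be a field and $x=(x_1,\dots,x_N)$ indeterminates. We write $\operatorname{trdeg}(F'/F)$ for the transcendence degree of an extension. It is additive in towers, and if $F'$ is generated by $m$ elements and $\operatorname{trdeg}(F'/F)=m$, then these elements are algebraically independent over $F$.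

\begin{enumerate}
\item[(T1)] \emph{Evaluation.} Let $t\in\mathbb R^N$ have coordinates algebraically independent over $F$. Then evaluation at $t$ is an isomorphism $F(x)\to F(t)$. So a matrix with entries in $F(x)$ has the same rank at $t$ as over $F(x)$. If the entries are polynomials, no point of $\mathbb R^N$ gives a larger rank, since the minors that vanish at $t$ vanish identically.
\item[(T2)] \emph{Jacobian criterion.} For $r_1,\dots,r_m\in F(x)$, the transcendence degree of $F(r_1,\dots,r_m)$ over $F$ equals the rank over $F(x)$ of the matrix $(\partial r_i/\partial x_j)$. This uses characteristic $0$.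
\item[(T3)] \emph{Cramer's rule.} Let $M$ be an $m\times l$ matrix over $F[x]$ of rank $r$ over $F(x)$, and let $M_{I,C}$ be an $r\times r$ submatrix, on rows $I$ and columns $C$, with determinant $\Delta\ne0$. For each row index $e\notin I$ let $w_e\in F[x]^m$ have entry $\Delta$ at $e$, entries $-M_{e,C}\operatorname{adj}(M_{I,C})$ on $I$, and entries $0$ elsewhere. Then $w_e^{\mathsf T}M=0$: on the columns $C$ we have $\Delta M_{e,C}-M_{e,C}\operatorname{adj}(M_{I,C})M_{I,C}=0$, and these columns span the others over $F(x)$. At a point of $\mathbb R^N$ where $\Delta\ne0$, the matrix $M$ has rank $r$ and the $m-r$ vectors $w_e$ are independent, so they are a basis of the left kernel. Transposing gives the same statement for the right kernel.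
\item[(T4)] \emph{Constant rank theorem.} Let $\Phi$ be a smooth map from an open subset of $\mathbb R^m$ to $\mathbb R^l$ whose derivative has constant rank $\rho$ near a point $z$. Then in suitable local coordinates $\Phi$ is the map $(\xi_1,\dots,\xi_m)\mapsto(\xi_1,\dots,\xi_\rho,0,\dots,0)$. So $z$ has an open neighborhood $O$ such that $\Phi(O)$ is a submanifold of dimension $\rho$, the image of $d\Phi_{z'}$ is the tangent space of $\Phi(O)$ at $\Phi(z')$ for every $z'\in O$, and $\Phi^{-1}(\Phi(z))\cap O$ is a submanifold of dimension $m-\rho$. If $\rho=m$, then $\Phi$ is injective on $O$.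
\item[(T5)] \emph{Degree mod 2.} Let $g:Z\to Z'$ be a smooth map of compact manifolds without boundary of the same dimension, with $Z'$ connected. A point $z'\in Z'$ is a \emph{regular value} if $dg$ is bijective at every point of $g^{-1}(z')$; a point outside the image is a regular value. For a regular value $z'$ the set $g^{-1}(z')$ is finite, and the parity of its size is the same for all regular values. So if $g$ is not onto, every regular value has an even number of preimages.
\end{enumerate}

\section{The field of slopes and rigidity}\label{sec:slopes}

We want to treat $\bar p$ as a generic point of $W$. The difficulty is that $W$ itself depends on $p$. We need a field that is large enough to define $W$ and small enough that the coordinates of $\bar p$ in $W$ satisfy no polynomial relation over it. The measured directions generate such a field. Orient each direction edge arbitrarily, and let $F\subset\mathbb R$ be generated over $\mathbb Q$ by the \emph{slopes}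
\[
r_{uv,i}=\frac{p(u)_i-p(v)_i}{p(u)_1-p(v)_1}\qquad(uv\in D,\ 2\le i\le d),
\]
whose denominators are nonzero because $p$ is generic. The vector $p(u)-p(v)$ spans the same line as $(1,r_{uv,2},\dots,r_{uv,d})$. So $W$ is defined by $x(v_0)=0$ and the equations
\begin{equation}\label{eq:slopes}
x(u)_i-x(v)_i=r_{uv,i}\,\bigl(x(u)_1-x(v)_1\bigr)\qquad(uv\in D,\ 2\le i\le d).
\end{equation}
The coefficients lie in $F$, so $W$ has a basis $b_1,\dots,b_N$ with entries in $F$. We identify $W$ with $\mathbb R^N$ by this basis and write $\bar p=\sum_i t_ib_i$. The components $f_e$ of $f$ are quadratic forms in $F[x_1,\dots,x_N]$, and the $|L|\times N$ Jacobian matrix $J(x)$ of $f$ has entries in $F[x]$.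

\begin{lemma}\label{lem:G}
The numbers $t_1,\dots,t_N$ are algebraically independent over $F$.
\end{lemma}

\begin{proof}
View the slopes as rational functions of the $dn$ coordinates of a realization. By (T1) and (T2), $\operatorname{trdeg}(F/\mathbb Q)$ is the rank at $p$ of the Jacobian of these functions. Let $a=p(u)-p(v)$, let $x\in(\mathbb R^d)^V$ be a direction, and let $\dot a=x(u)-x(v)$. The derivative of $a_i/a_1$ in direction $x$ is $(\dot a_ia_1-a_i\dot a_1)/a_1^2$, which vanishes if and only if $\dot a_i=r_{uv,i}\dot a_1$. So the kernel of the Jacobian is the solution space of \eqref{eq:slopes}. This is the direct sum of $W$ and the space of constant maps, of dimension $N+d$. Hence $\operatorname{trdeg}(F/\mathbb Q)=dn-N-d$. The field $\mathbb Q(p)$ generated by the coordinates of $p$ contains $F$ and has transcendence degree $dn$ over $\mathbb Q$, so it has transcendence degree $N+d$ over $F$. Since $p(v)=p(v_0)+\sum_it_ib_i(v)$, it is contained in the field generated over $F$ by $t_1,\dots,t_N$ and the $d$ coordinates of $p(v_0)$. These $N+d$ numbers are therefore algebraically independent over $F$.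
\end{proof}

Until Section~\ref{sec:generic}, genericity of $p$ enters only through Lemma~\ref{lem:G} and the fact that the points $p(v)$ are distinct.

\begin{lemma}\label{lem:rigid}
The generic framework $(G,p)$ is rigid if and only if $df_{\bar p}$ is injective on $W$. If it is rigid, then $N\le|L|$ and $f(x)\ne0$ for all $x\in W\setminus\{0\}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:G} and (T1), the rank $r$ of $J(t)$ is the largest rank of $J(x)$. A nonzero $r\times r$ minor stays nonzero near $t$, so the rank is constant near $t$ and (T4) applies to $f$ at $\bar p$. If $r=N$, then $f$ is injective near $\bar p$. For an equivalent framework $q$ close to $p$, the point $q-q(v_0)$ lies in $E$ and is close to $\bar p$, so it equals $\bar p$; thus $(G,p)$ is rigid. If $r<N$, then near $\bar p$ the fiber $E$ is a submanifold of dimension $N-r>0$. It contains points $q\neq\bar p$ arbitrarily close to $\bar p$, and these differ from $-\bar p$ because $\bar p\ne0$. Their translates $q+p(v_0)$ are equivalent to $p$, close to $p$ and not congruent to $p$, so $(G,p)$ is not rigid.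

Let $(G,p)$ be rigid. Injectivity of $df_{\bar p}:W\to\mathbb R^L$ gives $N\le|L|$. If $x\in W$ and $f(x)=0$, then $x(u)=x(v)$ for all $uv\in L$, so $df_{\bar p}(x)=2B(\bar p,x)=0$ and $x=0$.
\end{proof}

\begin{remark}\label{rem:nongeneric}
Genericity cannot be dropped. Take the subgraph of Example~\ref{ex:twofour} on $v_0,v_1,v_2$, with $D=\{v_0v_1,v_0v_2\}$ and $L=\{v_0v_1,v_1v_2\}$, and choose $p_1,p_2\ne0$ with $\langle p_2-p_1,p_2\rangle=0$. Then $\sigma'=1$, so the framework is globally rigid, while its generic realizations have two classes. Here $df_{\bar p}$ kills the direction that moves $v_2$ along $p_2$, although the framework is rigid.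
\end{remark}

In Sections~\ref{sec:shared}--\ref{sec:parity} the framework $(G,p)$ is generic and rigid. Then $J(t)$ has rank $N$. We put $s=|L|-N=\dim S(\bar p)$, and we fix a set $L_0\subseteq L$ of $N$ edges such that the minor $\Delta(x)\in F[x]$ of $J(x)$ on the rows $L_0$ is nonzero at $t$.

\section{Equivalent frameworks have the same stresses}\label{sec:shared}

A point $q\in E$ may lie far from $\bar p$, and we have no formula for it. What we can show is that $q$ is again generic over $F$, because it has the same lengths as $\bar p$ and these already have the full transcendence degree $N$.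

\begin{lemma}\label{lem:fiber}
Let $q\in E$. Then
\begin{enumerate}
\item[(i)] $df_q$ is injective on $W$;
\item[(ii)] $q(u)\ne q(v)$ for all vertices $u\neq v$;
\item[(iii)] $S(q)=S(\bar p)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $t'\in\mathbb R^N$ be the coordinate vector of $q$ and let $y=f(\bar p)=f(q)$. Since $\Delta\neq0$, the $N$ polynomials $f_e$, $e\in L_0$, are algebraically independent over $F$ by (T2). By Lemma~\ref{lem:G} and (T1), so are their values $y_e=f_e(t)$. As $y_e=f_e(t')\in F(t')$, the field $F(t')$ has transcendence degree at least $N$ over $F$. Hence $t'_1,\dots,t'_N$ are algebraically independent over $F$.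

(i) The nonzero polynomial $\Delta$ does not vanish at $t'$, so $J(t')$ has rank $N$.

(ii) The $d$ coordinates of $x(u)-x(v)$ are linear forms in $F[x]$. If $q(u)=q(v)$, they vanish at $t'$, hence identically, hence at $t$. This gives $p(u)=p(v)$, which is false for $u\ne v$.

(iii) As for the triangle $G_2$, we obtain stresses from the polynomial relations among the lengths. Let $e\in L\setminus L_0$. Since $\operatorname{trdeg}(F(x)/F)=N$, the polynomial $f_e$ is algebraic over the field generated by $F$ and the $f_{e'}$, $e'\in L_0$. So there is a nonzero polynomial $g_e$ over $F$ in the variables $Y_e$ and $Y_{e'}$, $e'\in L_0$, with $g_e(f(x))=0$ in $F[x]$. Choose $g_e$ of least degree in $Y_e$. This degree is positive, because the $f_{e'}$ with $e'\in L_0$ are independent. In characteristic $0$ the derivative $\partial g_e/\partial Y_e$ is then a nonzero polynomial of smaller degree in $Y_e$, so $(\partial g_e/\partial Y_e)(f(x))\neq0$ in $F[x]$, and its value at $t$ is nonzero. Regard $g_e$ as a function on $\mathbb R^L$. The vector $\nabla g_e(y)$ has a nonzero entry at $e$ and zero entries at the other edges outside $L_0$. So the $s$ vectors $\nabla g_e(y)$, $e\in L\setminus L_0$,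 are linearly independent. Differentiating $g_e(f(x))=0$ at $x=q$ gives $\nabla g_e(y)\cdot df_q(z)=0$ for all $z\in W$, that is, $\nabla g_e(y)\in S(q)$. By (i), $\dim S(q)=|L|-N=s$, so these vectors span $S(q)$. They depend only on $y$, and $\bar p\in E$, so they also span $S(\bar p)$.
\end{proof}

Part (ii) shows that every point of $E$ is strictly equivalent to $\bar p$. So in both readings the congruence classes of frameworks equivalent to $(G,p)$ are the pairs $\pm q$ in $E$. Part (iii) says that
\begin{equation}\label{eq:EinK}
E\subseteq K_\omega\qquad\text{for every }\omega\in S(\bar p).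
\end{equation}

\section{The contact locus is flat}\label{sec:flat}

To count $E$ mod 2 we need a map between compact manifolds of equal dimension. The space $W$ does not provide one when $s>0$, and no parity statement holds for it: for the triangle $G_2$ there is exactly one class. By \eqref{eq:EinK} we may replace $W$ by $K_\omega$. A point $x$ lies in $K_\omega$ when the hyperplane $\omega^\perp$ contains the image of $df_x$, so $f(K_\omega)$ is the locus along which this hyperplane touches $f(W)$. The next lemma says that for a suitable stress this contact locus lies in a linear space of the same dimension as $K_\omega$. The proof parametrizes all stresses of all points of $W$ near $\bar p$ by one map $\Phi$, whose fibers are the kernels $K_\omega$.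

\begin{lemma}\label{lem:flat}
There are $\omega^\circ\in S(\bar p)$ and a linear subspace $T\subseteq\mathbb R^L$ such that, for $K=K_{\omega^\circ}$,
\[
f(K)\subseteq T\qquad\text{and}\qquad\dim T=\dim K .
\]
Moreover, if $e\in L$ is an edge with $\omega_e=0$ for all $\omega\in S(\bar p)$, then the unit vector $\mathbf 1_e$ lies in $T$.
\end{lemma}

\begin{proof}
Let $U=\{x\in W:\Delta(x)\neq0\}$, an open set containing $\bar p$. The space $S(x)$ is the left kernel of $J(x)$. By (T3) there are vectors $w_e(x)\in F[x]^L$, $e\in L\setminus L_0$, that form a basis of $S(x)$ for every $x\in U$; the entry of $w_e$ at $e$ is $\Delta$ and its entries at the other edges outside $L_0$ are $0$. Define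
\[
\Phi:U\times\mathbb R^{s}\to\mathbb R^L,\qquad \Phi(x,c)=\sum_{e\notin L_0}c_e\,w_e(x)\in S(x).
\]
The domain has dimension $N+s=|L|$.

\emph{Choice of $\omega^\circ$.} Let $\rho$ be the largest rank of $d\Phi$, and let $h(x,c)\in F[x,c]$ be a $\rho\times\rho$ minor of $d\Phi$ that is a nonzero polynomial. (If $\rho=0$, the empty minor is $h=1$.) Some coefficient of $h$, as a polynomial in $c$, is a nonzero element of $F[x]$, and it does not vanish at $t$ by Lemma~\ref{lem:G}. So there is $c^\circ\in\mathbb R^s$ with $h(t,c^\circ)\ne0$. Put $\omega^\circ=\Phi(\bar p,c^\circ)\in S(\bar p)$ and $K=K_{\omega^\circ}$, so that $\bar p\in K$. Near $(\bar p,c^\circ)$ the rank of $d\Phi$ is constantly $\rho$. Let $O$ be a neighborhood of this point as in (T4), let $\tau$ be the tangent space of $\Phi(O)$ at $\omega^\circ$, and put $T=\tau^\perp$. Then $\dim T=|L|-\rho$.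

\emph{The dimension of $K$.} Let $x\in U$. If $\Phi(x,c)=\omega^\circ$, then $\omega^\circ\in S(x)$, so $x\in K$, and comparing entries outside $L_0$ gives $c_e\Delta(x)=\omega^\circ_e$. Conversely, if $x\in K$ then $\omega^\circ\in S(x)$ is a combination of the $w_e(x)$. So $\Phi^{-1}(\omega^\circ)$ is the graph of the smooth map $x\mapsto c(x)=(\omega^\circ_e/\Delta(x))_{e\notin L_0}$ on the open subset $U\cap K$ of $K$, and $c(\bar p)=c^\circ$. This graph is a submanifold of dimension $\dim K$. By (T4) its intersection with $O$, which is nonempty, has dimension $|L|-\rho$. Hence $\dim K=|L|-\rho=\dim T$.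

\emph{The inclusion.} For $(x,c)\in U\times\mathbb R^s$ we have $\Phi(x,c)\cdot f(x)=\Phi(x,c)\cdot B(x,x)=0$, because $\Phi(x,c)\in S(x)$. Differentiating this identity in a direction $(\dot x,\dot c)$ gives
\[
d\Phi_{(x,c)}(\dot x,\dot c)\cdot f(x)+2\,\Phi(x,c)\cdot B(x,\dot x)=0,
\]
and the second term vanishes for the same reason. So $f(x)$ is orthogonal to the image of $d\Phi_{(x,c)}$. For $x\in K$ close to $\bar p$ the point $(x,c(x))$ lies in $O$ and maps to $\omega^\circ$, so by (T4) the image of $d\Phi_{(x,c(x))}$ is $\tau$, the same space for all such $x$. This is where maximality of the rank is used. Thus for each $\eta\in\tau$ the polynomial function $x\mapsto\eta\cdot f(x)$ on the linear space $K$ vanishes near $\bar p$, hence everywhere on $K$. So $f(K)\subseteq\tau^\perp=T$.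

\emph{The last claim.} Suppose $\omega_e=0$ for all $\omega\in S(\bar p)$. For each $e'\notin L_0$, the entry of $w_{e'}(x)$ at $e$ is an element of $F[x]$ that vanishes at $t$, so it is zero by Lemma~\ref{lem:G}. Hence $\Phi$ takes values in the hyperplane $\{\omega:\omega_e=0\}$. So $\tau$ lies in this hyperplane, and $\mathbf 1_e\in\tau^\perp=T$.
\end{proof}

For the graphs $G_1,G_2,G_3$ of Section~\ref{sec:examples} the triple $(|L|,\rho,\dim K)$ is $(2,0,2)$, $(3,2,1)$ and $(4,2,2)$.

\section{Parity and the proof of Theorem~\ref{thm:stress}}\label{sec:parity}

For any $\omega\in S(\bar p)$ with $K_\omega=\mathbb R\bar p$ the fiber is easy to find.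

\begin{lemma}\label{lem:suff}
If $\omega\in S(\bar p)$ and $K_\omega=\mathbb R\bar p$, then $E=\{\pm\bar p\}$.
\end{lemma}

\begin{proof}
Let $q\in E$. By \eqref{eq:EinK}, $q=\lambda\bar p$ for some $\lambda\in\mathbb R$. Then $\lambda^2f(\bar p)=f(q)=f(\bar p)$, and $f(\bar p)\neq0$ by Lemma~\ref{lem:rigid}, so $\lambda=\pm1$.
\end{proof}

\begin{lemma}\label{lem:even}
Let $K$ and $T$ be as in Lemma~\ref{lem:flat}, and suppose that $k=\dim K\ge2$. Then $E$ consists of a finite, even and nonzero number of pairs $\pm q$.
\end{lemma}

\begin{proof}
The points of $E$ come in pairs $\pm q$ in any case, and it is the pairs that we must count. We therefore work on the projective space $\mathbb P(K)$ of lines in $K$, which also makes the domain compact. By Lemma~\ref{lem:rigid}, $f(x)\ne0$ for $0\ne x\in K$; this is where rigidity is needed for the construction. The smooth map $\tilde g(x)=f(x)/\|f(x)\|$ on $K\setminus\{0\}$ satisfies $\tilde g(\lambda x)=\tilde g(x)$ for $\lambda\neq0$, since $f(\lambda x)=\lambda^2f(x)$. Its values lie in the unit sphere $\Sigma$ of $T$ by Lemma~\ref{lem:flat}. So it induces a smooth map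
\[
g:\mathbb P(K)\cong\mathbb{RP}^{k-1}\to\Sigma\cong S^{k-1},\qquad g([x])=f(x)/\|f(x)\|,
\]
of compact manifolds of dimension $k-1$, and $\Sigma$ is connected because $k\ge2$.

\emph{The map $g$ is not onto.} Every value of $g$ is a nonzero vector with nonnegative entries. So if $z$ is a value, then $-z\in\Sigma$ is not.

\emph{The fiber over $z_0=g([\bar p])$ is the set of pairs in $E$.} If $q\in E$, then $q\in K$ by \eqref{eq:EinK}, $q\neq0$ because $f(q)=f(\bar p)\neq0$, and $g([q])=z_0$. Conversely, if $g([x])=z_0$, then $f(x)=\lambda f(\bar p)$ with $\lambda>0$, and the points $q$ of the line $[x]$ with $f(q)=f(\bar p)$ are exactly $\pm x/\sqrt\lambda$. So $\pm q\mapsto[q]$ is a bijection from the set of pairs in $E$ onto $g^{-1}(z_0)$.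

\emph{The point $z_0$ is a regular value.} Let $q\in E$. The tangent space of $\mathbb P(K)$ at $[q]$ is $K/\mathbb Rq$, and $dg_{[q]}$ sends the class of $x\in K$ to
\[
d\tilde g_q(x)=\frac{df_q(x)}{\|f(q)\|}-\frac{\langle f(q),df_q(x)\rangle}{\|f(q)\|^3}\,f(q).
\]
If this is zero, then $df_q(x)$ is a multiple of $f(q)=\frac12df_q(q)$, say $df_q(x-\lambda q)=0$. By Lemma~\ref{lem:fiber}(i), $x=\lambda q$. So $dg_{[q]}$ is injective, and hence bijective.

By (T5), $g^{-1}(z_0)$ is finite of even size, and it contains $[\bar p]$.
\end{proof}

For $k=1$ the argument breaks down at one point only: $g$ maps a single point to the two-point space $S^0$, which is not connected.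

\begin{proof}[Proof of Theorem~\ref{thm:stress}]
Recall from Section~\ref{sec:shared} that the congruence classes of frameworks equivalent to $(G,p)$ are the pairs $\pm q$ in $E$. If some $\omega\in S(\bar p)$ has $K_\omega=\mathbb R\bar p$, there is one class by Lemma~\ref{lem:suff}, and $(G,p)$ is globally rigid. Otherwise the space $K=K_{\omega^\circ}$ of Lemma~\ref{lem:flat}, which contains $\bar p$, has dimension at least $2$. By Lemma~\ref{lem:even} the number of classes is then finite, even and at least $2$, so $(G,p)$ is not globally rigid.
\end{proof}

\section{Proof of Theorem~\ref{thm:generic}}\label{sec:generic}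

The criterion of Theorem~\ref{thm:stress} is a rank condition. It remains to write all the spaces involved by formulas that are polynomial in $p$ and valid for every generic $p$ at once. Let $X=(X(v)_i)$ be $dn$ indeterminates. We use (T1) and (T3) over $\mathbb Q$, with a generic $p$ as the point of evaluation.

\begin{lemma}\label{lem:uniform}
The number $N=\dim W(p)$ is the same for all generic $p$, and there are $b_1(X),\dots,b_N(X)$ with entries in $\mathbb Q[X]$ such that $b_1(p),\dots,b_N(p)$ is a basis of $W(p)$ for every generic $p$. Either all generic realizations of $G$ are rigid or none is.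
\end{lemma}

\begin{proof}
Consider the linear system in $x$ consisting of $x(v_0)=0$ and
\[
\bigl(X(u)_1-X(v)_1\bigr)\bigl(x(u)_i-x(v)_i\bigr)-\bigl(X(u)_i-X(v)_i\bigr)\bigl(x(u)_1-x(v)_1\bigr)=0
\]
for $uv\in D$ and $2\le i\le d$. At a generic $p$ these are the equations \eqref{eq:slopes} with denominators cleared, so the solution space is $W(p)$. By (T1) the rank of the system is the same at all generic $p$, which gives the first claim. The vectors $b_i(X)$ come from (T3); the minor used there is a nonzero element of $\mathbb Q[X]$, so it is nonzero at every generic $p$. Now let
\[
R(X)=\bigl(B(X,b_i(X))_e\bigr)_{e\in L,\ 1\le i\le N}.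
\]
Since $B(p,\cdot)=B(\bar p,\cdot)$, the matrix $2R(p)$ represents $df_{\bar p}$ in the basis $b_i(p)$. Its rank is the same at all generic $p$ by (T1), and $(G,p)$ is rigid if and only if this rank is $N$, by Lemma~\ref{lem:rigid}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:generic}]
If no generic realization of $G$ is rigid, none is globally rigid. So let all generic realizations be rigid, and put $s=|L|-N$. The space $S(\bar p)$ is the left kernel of $R(p)$, which has rank $N$. By (T3) there are $w_1(X),\dots,w_s(X)\in\mathbb Q[X]^L$ whose values at every generic $p$ form a basis of $S(\bar p)$. With further indeterminates $c=(c_1,\dots,c_s)$, define the symmetric $N\times N$ matrix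
\[
M(X,c)=\Bigl(\sum_{j=1}^sc_j\,w_j(X)\cdot B\bigl(b_i(X),b_l(X)\bigr)\Bigr)_{i,l=1}^N
\]
with entries in $\mathbb Q[X,c]$. For generic $p$ and $c\in\mathbb R^s$, the matrix $M(p,c)$ represents the bilinear form $\omega\cdot B$ on $W(p)$, where $\omega=\sum_jc_jw_j(p)$, and $\omega$ runs through $S(\bar p)$ as $c$ runs through $\mathbb R^s$. Hence $\dim K_\omega=N-\operatorname{rank}M(p,c)$. Since $\bar p\in K_\omega$, the rank is at most $N-1$, with equality if and only if $K_\omega=\mathbb R\bar p$. By Theorem~\ref{thm:stress}, $(G,p)$ is globally rigid if and only if
\begin{equation}\label{eq:rank}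
\operatorname{rank}M(p,c)=N-1\quad\text{for some }c\in\mathbb R^s .
\end{equation}
If all $(N-1)\times(N-1)$ minors of $M(X,c)$ are zero in $\mathbb Q[X,c]$, then \eqref{eq:rank} fails for every generic $p$. Otherwise some such minor $m(X,c)=\sum_\alpha m_\alpha(X)c^\alpha$ has a coefficient $m_\alpha\neq0$ in $\mathbb Q[X]$. Then $m_\alpha(p)\ne0$ for every generic $p$, so $m(p,c)$ is a nonzero polynomial in $c$ and \eqref{eq:rank} holds for every generic $p$. (For $N=1$ the empty minor is $1$, and \eqref{eq:rank} always holds.)
\end{proof}

Condition \eqref{eq:rank} asks whether certain polynomials in $(X,c)$ are nonzero, so it can be tested by evaluating at random $p$ and $c$.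

\section{Consequences}\label{sec:consequences}

\begin{proof}[Proof of Theorem~\ref{thm:consequences}]
(a) By Lemma~\ref{lem:rigid}, $1\le N\le|L|=1$, so $W=\mathbb R\bar p$. The stress $\omega=0$ has $K_0=W=\mathbb R\bar p$, and Theorem~\ref{thm:stress} applies.

(b) Let $(G,p)$ be generic and globally rigid with $|L|\ge2$, and suppose that $G-e$ is not rigid for some $e\in L$. Take $K$ and $T$ from Lemma~\ref{lem:flat}. By Lemma~\ref{lem:even}, $\dim K=1$. So $T$ is a line, and it contains $f(\bar p)\neq0$; thus $T=\mathbb Rf(\bar p)$. The graph $G-e$ has the same space $W$, and the Jacobian of its length map at $\bar p$ is $J(t)$ with row $e$ deleted. By Lemma~\ref{lem:rigid} for $G-e$, this matrix has rank less than $N$, so row $e$ of $J(t)$ is not a linear combination of the other rows. A stress $\omega\in S(\bar p)$ is a linear relation among the rows of $J(t)$, so $\omega_e=0$ for all $\omega\in S(\bar p)$. By the last claim of Lemma~\ref{lem:flat}, $\mathbf 1_e\in\mathbb Rf(\bar p)$. But $f(\bar p)$ has $|L|\ge2$ entries, all positive because the points $p(v)$ are distinct. This is a contradiction.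

(c) Let $p$ be generic. If $N=|L|\ge2$, then $S(\bar p)=0$, and the only stress $\omega=0$ has $\dim K_0=N\ge2$. By Theorem~\ref{thm:stress}, $(G,p)$ is not globally rigid. If $G$ is minimally rigid, then $N=|L|$. Otherwise $J(t)$ has rank $N<|L|$, so some row $e$ can be deleted without lowering the rank, and $G-e$ is rigid by Lemma~\ref{lem:rigid}.

(d) A subset of $\mathbb R^m$ is \emph{semialgebraic} if it is a finite union of sets of the form
\[
\{g_1=\dots=g_i=0,\ h_1>0,\dots,h_j>0\}
\]
with real polynomials $g_1,\dots,g_i,h_1,\dots,h_j$. The Tarski--Seidenberg theorem says that a set defined from polynomial equations and inequalities by logical connectives and quantifiers over real variables is semialgebraic. In either reading, the set $\mathcal X$ of globally rigid realizations is defined in this way: $p\in\mathcal X$ says that for all $q$, equivalence implies congruence, and ``scalar multiple'' is an existential statement about a real number. So $\mathcal X$ and its complement are semialgebraic. By Theorem~\ref{thm:generic}, one of the two sets contains no generic point, and since generic points are dense it has empty interior. Write it as a finite union as above. In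 each nonempty piece some $g_\nu$ is a nonzero polynomial, for otherwise the piece would be open. The product of these polynomials, one for each nonempty piece, is nonzero and vanishes on the set.
\end{proof}

The hypothesis $|L|\ge2$ in (b) and (c) is needed: two vertices joined by a double edge form a minimally rigid graph with $N=|L|=1$ whose generic realizations are globally rigid. The graph $G_3$ illustrates (b): deleting the length edge $v_2v_3$ frees the coordinate $\gamma$, and indeed $G_3$ has two classes.

\begin{remark}
The stresses of this paper are the length parts of equilibrium stresses. Let $d=2$, and let $z^\perp$ denote the rotation of $z\in\mathbb R^2$ by a right angle. Then $\omega\in S(\bar p)$ if and only if there is $\lambda\in\mathbb R^D$ such that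
\[
\sum_{v:\,uv\in L}\omega_{uv}\,(p(u)-p(v))+\sum_{v:\,uv\in D}\lambda_{uv}\,(p(u)-p(v))^{\perp}=0\qquad\text{for every vertex }u .
\]
Indeed, the linear functional $y\mapsto\omega\cdot B(p,y)$ on $(\mathbb R^2)^V$ vanishes on constant maps. So it vanishes on $W$ if and only if it vanishes on the sum of $W$ and the constant maps, which is the common kernel of the functionals $y\mapsto\langle y(u)-y(v),(p(u)-p(v))^\perp\rangle$, $uv\in D$. This holds if and only if it is a linear combination of these functionals, and comparing the coefficients of $y(u)$ gives the displayed equations. In this language Theorem~\ref{thm:stress} characterizes global rigidity by a stress of corank one on $W$.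
\end{remark}

\begin{remark}
Clinch, Jackson and Keevash \cite{CJK} characterize when \emph{every} generic realization in the plane of a direction irreducible mixed graph with at least two length edges is globally rigid. By Theorem~\ref{thm:generic}, ``every'' may be replaced by ``some'' there.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CJK}
Clinch, Jackson and Keevash, \emph{Global rigidity of 2-dimensional direction-length frameworks}, J. Combin. Theory Ser. B 145 (2020).

\bibitem{survey}
\emph{Graph theoretic techniques in the analysis of uniquely localizable sensor networks}, \texttt{http://www.maths.qmul.ac.uk/\textasciitilde{}bill/surveyFINAL.pdf}.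

\end{thebibliography}
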